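# Rational category and fibrations that are onto in rational homotopy

## 1. From $\mathbb{C}P^2$ down to $S^5$

Take the inclusion $p:\mathbb{C}P^2\to\mathbb{C}P^\infty$ and compute its homotopy fibre. The bundle $S^\infty\to\mathbb{C}P^\infty$ has contractible total space and restricts over $\mathbb{C}P^2$ to the Hopf bundle $S^5\to\mathbb{C}P^2$. So the homotopy fibre of $p$ is $S^5$, and up to homotopy we have a fibration
$$S^5\to\mathbb{C}P^2\xrightarrow{\ p\ }\mathbb{C}P^\infty .$$
The only nonzero homotopy group of $\mathbb{C}P^\infty$ in positive degrees is $\pi_2=\mathbb{Z}$, and $p$ is an isomorphism on $\pi_2$. Hence $p$ is surjective on all homotopy groups.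

Now compare Lusternik–Schnirelmann categories, normalized so that a point has category $0$: $\operatorname{cat}(X)\le n$ means that $X$ is covered by $n+1$ open sets, each contractible in $X$. The three affine charts give $\operatorname{cat}(\mathbb{C}P^2)\le2$. The cup square of the degree $2$ generator is nonzero even with rational coefficients, and cup length is a lower bound for category, so the category is exactly $2$, also after rationalization. The sphere $S^5$ has category $1$, also after rationalization. Passing to the fibre has lowered the category from $2$ to $1$ without killing it.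

The same happens for the projection $S^3\times S^5\to S^3$: the total space has rational category $2$, the fibre $S^5$ has rational category $1$.

The surjectivity on homotopy matters here. The inclusion $\ast\to S^3$ has homotopy fibre $\Omega S^3$, whose rational cohomology is the polynomial algebra $\mathbb{Q}[u]$, $|u|=2$. It has infinite cup length, so the category has jumped from $0$ to $\infty$. With surjectivity, as we recall in the next section, the category of the fibre never exceeds that of the total space. The question is whether one can always choose the fibration so that it drops strictly, but not to $0$.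

## 2. Admissible fibrations, the conjecture, and its failure

All spaces in the given class are simply connected CW complexes with finitely many cells in each dimension. Spaces are considered up to homotopy equivalence, and a simply connected space with finitely generated homotopy groups belongs to the class.

**Definition (rational category).** $\operatorname{cat}_0(S)$ is the Lusternik–Schnirelmann category of the rationalization $S_{\mathbb{Q}}$.

We use the following textbook facts. The number $\operatorname{cat}_0(S)$ is at most $\operatorname{cat}(S)$, and at most the largest $n$ with $H^n(S;\mathbb{Q})\ne0$. It is at least the cup length of $\tilde H^*(S;\mathbb{Q})$. It is $0$ exactly when $S$ is rationally contractible. For instance $\operatorname{cat}_0(S^n)=1$ for $n\geq 2$, and $\operatorname{cat}_0(\mathbb{C}P^2)=2$ as above.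

**Theorem (Félix–Halperin mapping theorem).** If $\varphi:S\to T$ induces an injection $\pi_*(S)\otimes\mathbb{Q}\to\pi_*(T)\otimes\mathbb{Q}$, then $\operatorname{cat}_0(S)\le\operatorname{cat}_0(T)$.

A reference is Theorem 28.6 of Félix–Halperin–Thomas, *Rational Homotopy Theory*, which we write [FHT].

**Definition (admissible fibration).** An admissible fibration on $S$ is a fibration $S_F\to S\xrightarrow{p}S_B$ with all three spaces in the given class and $p_\#:\pi_*(S)\otimes\mathbb{Q}\to\pi_*(S_B)\otimes\mathbb{Q}$ surjective.

For such a fibration the long exact homotopy sequence shows that $\pi_*(S_F)\otimes\mathbb{Q}\to\pi_*(S)\otimes\mathbb{Q}$ is injective, so the mapping theorem gives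
$$\operatorname{cat}_0(S_F)\le\operatorname{cat}_0(S). \tag{1}$$

**Conjecture.** If $2\le\operatorname{cat}_0(S)<\infty$, then there is an admissible fibration on $S$ with $1\le\operatorname{cat}_0(S_F)<\operatorname{cat}_0(S)$.

The conjecture comes from "The structure of $\pi(\Omega S)$", where the right-hand side is printed $\operatorname{cat}(S)$, an evident misprint for $\operatorname{cat}_0(S)$. The reading will not matter: the example in Theorem A has $\operatorname{cat}(S)=\operatorname{cat}_0(S)$. The conjecture is false.

**Theorem A.** There is a simply connected CW complex $S$ with finitely many cells in each dimension, the cofibre of a map between wedges of spheres, with $\operatorname{cat}(S)=\operatorname{cat}_0(S)=2$, such that every admissible fibration on $S$ with $\operatorname{cat}_0(S_F)\ge1$ has $\operatorname{cat}_0(S_F)=2$. Hence the conjecture is false.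

**Theorem B.** For every $m\ge2$ there is $S$ in the given class with $\operatorname{cat}_0(S)=m$ such that every admissible fibration on $S$ with $\operatorname{cat}_0(S_F)\ge1$ has $\operatorname{cat}_0(S_F)=m$.

**Proposition C.** The conclusion of the conjecture holds, with $\operatorname{cat}_0(S_F)=1$, whenever $\dim\pi_*(S)\otimes\mathbb{Q}<\infty$.

Theorem A alone answers the question; the other two results are complements. The counterexamples have infinitely many cells, as the conjecture allows, and the case of finite complexes is not settled here.

## 3. The top rational homotopy group as a fibre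

For $\mathbb{C}P^2$ the rational homotopy lives in degrees $2$ and $5$, and the fibre $S^5$ carried exactly the top class. This is a general method, and it is the first thing one would try.

**Proof of Proposition C.** Let $2\le\operatorname{cat}_0(S)<\infty$ and $\dim\pi_*(S)\otimes\mathbb{Q}<\infty$. Since $S$ is not rationally contractible, there is a top degree $n\ge 2$ with $\pi_n(S)\otimes\mathbb{Q}\ne0$.

**Step 1: construct the base.** We want a map that forgets one infinite cyclic summand of $\pi_n(S)$ and all higher groups. Since $\pi_n(S)$ is finitely generated and infinite, it has an infinite cyclic direct summand $\mathbb{Z}\subset\pi_n(S)$. Let $S_{\le k}$ denote Postnikov sections. Push the $k$-invariant in $H^{n+1}(S_{\le n-1};\pi_n(S))$ of $S_{\le n}\to S_{\le n-1}$ forward along $\pi_n(S)\to\pi_n(S)/\mathbb{Z}$. The resulting principal fibration $S_B\to S_{\le n-1}$ has fibre $K(\pi_n(S)/\mathbb{Z},n)$ and receives a map $S_{\le n}\to S_B$ over $S_{\le n-1}$ inducing the quotient map on $\pi_n$. The space $S_B$ is simply connected with finitely generated homotopy groups, so it is in the class. The composite $S\to S_{\le n}\to S_B$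 is an isomorphism on $\pi_i$ for $i<n$ and the quotient map on $\pi_n$, and its target has no homotopy above degree $n$. So it is surjective on all homotopy groups.

**Step 2: identify the fibre.** The long exact sequence shows that the homotopy fibre $S_F$ has $\pi_i(S_F)=0$ for $i<n$, $\pi_n(S_F)=\mathbb{Z}$, and $\pi_i(S_F)=\pi_i(S)$ for $i>n$. These last groups are finitely generated and rationally zero, hence finite. As $n\ge2$, $S_F$ is simply connected with finitely generated homotopy groups, so it is in the class, and rationally it is $K(\mathbb{Q},n)$.

**Step 3: compute the category of the fibre.** By (1), $\operatorname{cat}_0(S_F)\le\operatorname{cat}_0(S)<\infty$. If $n$ were even, $H^*(K(\mathbb{Q},n);\mathbb{Q})$ would be a polynomial algebra, with infinite cup length. So $n$ is odd, $S_F$ is rationally $S^n$, and $\operatorname{cat}_0(S_F)=1<\operatorname{cat}_0(S)$. This proves Proposition C.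

For $S=\mathbb{C}P^2$ the construction gives $n=5$ and $S_B=(\mathbb{C}P^2)_{\le4}=\mathbb{C}P^\infty$, the fibration we started with.

The argument stops when $\pi_*(S)\otimes\mathbb{Q}$ is infinite-dimensional: there is no top degree to put in the fibre. We then need to know which parts of $\pi_*(S)\otimes\mathbb{Q}$ can occur as the homotopy of a fibre.

## 4. Fibres are ideals in the homotopy Lie algebra

**Definition (homotopy Lie algebra).** $L_X=\pi_*(\Omega X)\otimes\mathbb{Q}$ with the Samelson bracket, so $(L_X)_n=\pi_{n+1}(X)\otimes\mathbb{Q}$.

Write $\mathbb{L}(E)$ for the free graded Lie algebra on a graded space $E$, and $\amalg$ for coproducts. Examples: $L_{S^3}=\mathbb{Q}x$ with $|x|=2$; $L_{S^3\times S^5}=\mathbb{Q}x\times\mathbb{Q}a$, abelian, with $|x|=2$, $|a|=4$; and $L_{S^3\vee S^5}=\mathbb{L}(x,a)$. In general the homotopy Lie algebra of a wedge of spheres $\bigvee S^{n_i+1}$, $n_i\ge1$, is free on generators of degrees $n_i$.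

**Definition (even Lie algebra).** A graded Lie algebra over $\mathbb{Q}$ concentrated in positive even degrees.

In an even Lie algebra no signs occur, and $[z,z]=0$ always. All ideals below are graded.

**Lemma 1.** For an admissible fibration, $L_{S_F}\to L_S$ is injective and its image is the ideal $\ker(L_S\to L_{S_B})$. This ideal is nonzero if $\operatorname{cat}_0(S_F)\ge1$.

*Proof.* Since $p_\#$ is onto, the long exact sequence breaks into short exact sequences $0\to L_{S_F}\to L_S\to L_{S_B}\to0$ of graded Lie algebras. If $L_{S_F}=0$, then $S_F$ is rationally contractible and $\operatorname{cat}_0(S_F)=0$. $\square$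

So we look for an $S$ with $\operatorname{cat}_0(S)=2$ such that every nonzero ideal of $L_S$ forces $\operatorname{cat}_0\ge2$. For this we need a test for $\operatorname{cat}_0\le1$ that sees only the Lie algebra.

## 5. Rational category one forbids commuting even elements

For a graded Lie algebra $L$ let $UL$ be its enveloping algebra and $H_n(L)=\mathrm{Tor}^{UL}_n(\mathbb{Q},\mathbb{Q})$. We use the Poincaré–Birkhoff–Witt theorem in the following form.

**(PBW)** If $K\subset L$ is a graded Lie subalgebra, then $UL$ is free as a left and as a right $UK$-module. If $0\ne z\in L$ is homogeneous of even degree and $[z,z]=0$ (automatic for even degree), then $U(\mathbb{Q}z)=\mathbb{Q}[z]$. So left and right multiplication by $z$ on $UL$ are injective, since multiplication by $z$ on a free $\mathbb{Q}[z]$-module is.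

**Lemma 2.** If $F$ is simply connected of finite type and $\operatorname{cat}_0(F)\le1$, then $L_F$ contains no linearly independent homogeneous elements $z,c$ of even degree with $[z,c]=0$.

*Proof.*

**Step 1: embed $L_F$ in the Lie algebra of a suspension.** By Ganea's characterization, $\operatorname{cat}(F_{\mathbb{Q}})\le1$ means that the evaluation map $\Sigma\Omega F_{\mathbb{Q}}\to F_{\mathbb{Q}}$ has a homotopy section. Put $Y=\Omega F_{\mathbb{Q}}$, which is connected. Looping the section gives a map $\Omega F_{\mathbb{Q}}\to\Omega\Sigma Y$ with a left homotopy inverse. As a loop map it respects Samelson brackets, so it embeds $L_F$ as a Lie subalgebra of $L_{\Sigma Y}$.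

**Step 2: find the enveloping algebra.** This gives a short resolution. By Milnor–Moore, $UL_{\Sigma Y}=H_*(\Omega\Sigma Y;\mathbb{Q})$. By Bott–Samelson this is the tensor algebra $R=T(E)$ with $E=\tilde H_*(Y;\mathbb{Q})$. Every element of positive tensor length is uniquely a sum of elements $r\otimes e$, so
$$0\to R\otimes E\to R\to\mathbb{Q}\to0$$
is a resolution of $\mathbb{Q}$ by free left $R$-modules.

**Step 3: compare with a polynomial ring.** Suppose $z,c$ exist as excluded. Then $K=\langle z,c\rangle$ is an abelian subalgebra of $L_{\Sigma Y}$ and $UK=\mathbb{Q}[z,c]$. By (PBW) the resolution of Step 2 is $UK$-free, and it has length $1$, so $\mathrm{Tor}_2^{\mathbb{Q}[z,c]}(\mathbb{Q},\mathbb{Q})=0$. But the Koszul resolution shows that this Tor is $\Lambda^2\langle z,c\rangle\ne0$, a contradiction. $\square$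

For example, $x$ and $a$ commute in $L_{S^3\times S^5}$, so the lemma gives again $\operatorname{cat}_0(S^3\times S^5)\ge2$.

## 6. Killing $[z,a]$ and killing $[z,[z,a]]$

By Lemma 2 it is enough to build $S$ with $\operatorname{cat}(S)\le2$ such that every nonzero ideal of $L_S$ contains a commuting pair as in the lemma. Every nonzero ideal contains some nonzero homogeneous $z$. So the plan is to go through all $z$ and provide each with a commuting partner by attaching cells.

The direct way is to add, for a given $z$, a new sphere with class $a$ and a cell that kills $[z,a]$. Try it with $z=x$ in $L_{S^3}=\mathbb{Q}x$ and $|a|=4$. The result is $(S^3\vee S^5)\cup e^8=S^3\times S^5$. The projection to $S^5$ is admissible, with fibre $S^3$ of rational category $1$. The corresponding ideal $\mathbb{Q}x$ contains $x$ but not its partner $a$. This is the exact point of failure: a commuting pair in $L_S$ is useless unless both elements lie in the ideal, and an ideal that contains $z$ has no reason to contain $a$.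

An ideal that contains $z$ does contain every bracket $[z,a]$. So the partner should be $c=[z,a]$ itself, and the cell should kill the double bracket:
$$c=[z,a]\ne0,\qquad [z,c]=[z,[z,a]]=0. \tag{2}$$
Every ideal that contains $z$ then contains the commuting pair $z,c$. We must check that killing $[z,[z,a]]$ does not kill $[z,a]$, and that the homotopy Lie algebra remains even and computable, so that the step can be repeated for all $z$.

## 7. Enveloping algebras, free Lie algebras and free products under homology

"dgl" means differential graded Lie algebra over $\mathbb{Q}$. A typical one is $\mathbb{L}(x,a,w)$ with $|x|=2$, $|a|=4$, $|w|=9$ and $dx=da=0$, $dw=[x,[x,a]]$. We shall compute its homology in Section 8. Three facts are needed.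

**Lemma 3.** For every dgl $A$, the natural map $UH(A)\to H(UA)$ is an isomorphism.

*Proof.* Let $SA$ be the free graded commutative algebra on $A$. Symmetrization $SA\to UA$, $a_1\cdots a_n\mapsto\frac1{n!}\sum_\sigma\pm a_{\sigma(1)}\cdots a_{\sigma(n)}$, is a linear isomorphism by the PBW theorem in characteristic $0$. It commutes with the differentials because these are derivations on both sides. Also $S(H(A))\to H(SA)$ is an isomorphism, by the Künneth formula and because taking coinvariants of a finite group is exact in characteristic $0$. In the square with the arrows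
$$SH(A)\to UH(A)\to H(UA)\quad\text{and}\quad SH(A)\to H(SA)\to H(UA),$$
both ways send a product of classes $[a_1]\cdots[a_n]$ to the class of $\frac1{n!}\sum_\sigma\pm a_{\sigma(1)}\cdots a_{\sigma(n)}$. So the square commutes. Three of its arrows are isomorphisms, hence so is $UH(A)\to H(UA)$. $\square$

**Lemma 4.** Let $P$ be a complex and give $\mathbb{L}(P)$ the induced differential. The natural map $\mathbb{L}(H(P))\to H(\mathbb{L}(P))$ is an isomorphism.

*Proof.* Apply $U$ to the map and compose with the isomorphism $UH(\mathbb{L}(P))\to H(U\mathbb{L}(P))=H(T(P))$ of Lemma 3. The result is the Künneth isomorphism $T(H(P))\to H(T(P))$. So the map becomes an isomorphism after applying $U$. It remains to see that a Lie morphism $\varphi:L'\to L$ with $U\varphi$ an isomorphism is an isomorphism. It is injective because $L'\subset UL'$. Let $K\subset L$ be its image. If $K\ne L$, choose a basis of $L$ that extends a basis of $K$. By PBW an additional basis element is linearly independent of all ordered monomials in the basis of $K$, so $UK\ne UL$, contradicting surjectivity of $U\varphi$. $\square$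

**Lemma 5.** For a graded Lie algebra $A$ and a graded space $E$,
$$A\amalg\mathbb{L}(E)=\mathbb{L}(UA\otimes E)\rtimes A,$$
where $A$ acts on $UA\otimes E$ by left multiplication (extended by derivations), and $u\otimes e$ corresponds to $\mathrm{ad}(u)(e)$. If moreover $A$ is a dgl and its differential is extended to a differential $d$ of $A'=A\amalg\mathbb{L}(E)$ that preserves the kernel $\mathbb{L}(UA\otimes E)$ of the retraction $A'\to A$, $E\mapsto0$, then $A'=\mathbb{L}(UA\otimes E)\rtimes A$ as dgls, and
$$d(\mathrm{ad}(u)e)=\mathrm{ad}(du)e+(-1)^{|u|}\mathrm{ad}(u)(de). \tag{3}$$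

*Proof.* We verify the universal property of the coproduct. Let a Lie morphism $f:A\to D$ and a linear map $E\to D$ be given. Then $D$ is a $UA$-module via $\mathrm{ad}\circ f$, and $E\to D$ has a unique $UA$-linear extension $UA\otimes E\to D$, which extends to a Lie morphism $\Phi:\mathbb{L}(UA\otimes E)\to D$. The two maps $\xi\mapsto\Phi(\alpha\cdot\xi)$ and $\xi\mapsto[f(\alpha),\Phi(\xi)]$, for $\alpha\in A$, are derivations along $\Phi$ and agree on generators, so they agree. Hence $(\xi,\alpha)\mapsto\Phi(\xi)+f(\alpha)$ is a Lie morphism on the semidirect product. It is unique because $u\otimes e=\mathrm{ad}(u)(e)$ there. In the dgl case the ideal $\mathbb{L}(UA\otimes E)$ and the subalgebra $A$ are both preserved by $d$. Formula (3) holds because $A'$ is a dg $UA$-module via $\mathrm{ad}$. $\square$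

**Special case.** Write $\mathbb{L}(p,q)=\mathbb{L}(p)\amalg\mathbb{L}(q)$ with $|p|$ even. Then $\mathbb{L}(p)=\mathbb{Q}p$ and $U\mathbb{L}(p)=\mathbb{Q}[p]$, so
$$\text{the elements }\mathrm{ad}(p)^kq,\ k\ge0,\text{ freely generate a free Lie subalgebra of }\mathbb{L}(p,q). \tag{4}$$

## 8. A Lie algebra in which every element commutes with one of its own brackets

**One stage by hand.** Let $A'=\mathbb{L}(x,a,w)$ with $dw=[x,[x,a]]$ as above. Here $A=\mathbb{Q}x$, and by Lemma 5 the kernel of $A'\to\mathbb{Q}x$ is $\mathbb{L}(P)$ with $P=\mathbb{Q}[x]\otimes\langle a,w\rangle$, $d(x^ka)=0$, $d(x^kw)=x^{k+2}a$. So $H(P)$ has basis $a$ and $c=xa=[x,a]$. By Lemma 4,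
$$H(A')=\mathbb{L}(a,c)\rtimes\mathbb{Q}x,\qquad [x,a]=c,\quad[x,c]=0,\qquad |a|=4,\ |c|=6 .$$
By the cell-attachment theorem recalled in Section 9, this is $L_{S_1}$ for $S_1=(S^3\vee S^5)\cup e^{10}$. Since $x,c$ commute, Lemma 2 gives $\operatorname{cat}_0(S_1)\ge2$. As the cofibre of a map from a sphere to a wedge of spheres, $S_1$ has category at most $2$.

This single stage is not a counterexample. Let $S_1\to K(\mathbb{Z},3)$ represent a generator of $H^3(S_1;\mathbb{Z})=\mathbb{Z}$. It is an isomorphism on $\pi_3$, so it is onto on homotopy, and its fibre $F$ is simply connected with finitely generated homotopy groups. By Lemma 1, $L_F=\mathbb{L}(a,c)$. Choosing maps of $S^5$ and $S^7$ to $F$ that represent nonzero multiples of $a$ and $c$ gives $S^5\vee S^7\to F$, an isomorphism on rational homotopy. So $\operatorname{cat}_0(F)=1$. The ideal $\mathbb{L}(a,c)$ avoids $x$, the only element that was treated. We must treat every element, including those created on the way.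

**Lemma 6 (one stage in general).** Let $A=(\mathbb{L}(V\oplus W),d)$ be a dgl with $V$ in positive even degrees, $dV=0$ and $dW\subset\mathbb{L}(V)$. Suppose that $\Lambda:=H(A)$ is an even Lie algebra of finite type and that $\mathbb{L}(V)\to\Lambda$ is surjective. Let $0\ne z\in\Lambda$ be homogeneous, let $\tilde z\in\mathbb{L}(V)$ be a homogeneous lift of $z$, let $e>0$ be even, and put
$$A'=A\amalg\mathbb{L}(a,w),\quad |a|=e,\quad da=0,\quad dw=r:=[\tilde z,[\tilde z,a]] .$$
Then
$$H(A')=\mathbb{L}(M)\rtimes\Lambda,\qquad M=(U\Lambda/U\Lambda z^2)\cdot a, \tag{5}$$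
with $\Lambda$ acting on $M$ by left multiplication. In particular $H(A')$ is even of finite type, $\mathbb{L}(V\oplus\mathbb{Q}a)\to H(A')$ is surjective, and $\Lambda\to H(A')$ is injective and an isomorphism in degrees $<e$. The class $c=[z,a]$ satisfies $c\ne0$ and $[z,c]=0$.

*Proof.*

**Step 1: describe the kernel of $A'\to A$.** This isolates what the new generators contribute. First, $dr=0$ because $d=0$ on $\mathbb{L}(V\oplus\mathbb{Q}a)$, so $A'$ is a dgl. Sending $a,w\mapsto0$ is a dgl map $A'\to A$ because $r\mapsto0$, so $d$ preserves its kernel. By Lemma 5 the kernel is $\mathbb{L}(P)$ with $P=UA\otimes\langle a,w\rangle$. Since $r=\mathrm{ad}(\tilde z)^2a=\tilde z^{\,2}\otimes a$, formula (3) gives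
$$d(u\otimes a)=du\otimes a,\qquad d(u\otimes w)=du\otimes w+(-1)^{|u|}u\tilde z^{\,2}\otimes a .$$
Thus $dP\subset P$, and the differential of $\mathbb{L}(P)$ is induced from that of $P$.

**Step 2: compute $H(P)$.** Here we need that multiplication by $z^2$ is injective. By Lemma 3, $H(UA)=U\Lambda$. In the long exact sequence of $0\to UA\otimes a\to P\to UA\otimes w\to0$ the connecting map is, up to sign, right multiplication by $z^2$ on $U\Lambda$, and this is injective by (PBW). Hence $H(P)$ is its cokernel, $H(P)=(U\Lambda/U\Lambda z^2)\cdot a=M$. It is of finite type and concentrated in even degrees $\ge e$.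

**Step 3: compute $H(A')$.** By Lemma 4, $H(\mathbb{L}(P))=\mathbb{L}(M)$. As dgls $A'=\mathbb{L}(P)\rtimes A$, so $H(A')=\mathbb{L}(M)\rtimes\Lambda$. The action of $\Lambda$ is by derivations, and on $M$ it is left multiplication, because $A$ acts on $P$ by left multiplication. This is (5).

**Step 4: read off the consequences.** From (5), $H(A')$ is even of finite type, $\Lambda\to H(A')$ is injective, and it is an isomorphism in degrees $<e$. Since $M=U\Lambda\cdot a$ and $u\cdot a=\mathrm{ad}(u)a$, the Lie algebra $H(A')$ is generated by $\Lambda$ and $a$. So $\mathbb{L}(V\oplus\mathbb{Q}a)\to H(A')$ is surjective. Finally $c=[z,a]$ is the class of $z\cdot a$ in $M$. Nonzero elements of $U\Lambda z^2$ have components only in degrees $\ge2|z|>|z|$, and $z\ne0$ in $U\Lambda$, so $c\ne0$. And $[z,c]=z^2\cdot a=0$ in $M$. $\square$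

**Bookkeeping.** The purpose is to meet every element of the final Lie algebra. List $\mathbb{N}\times\mathbb{N}$ along antidiagonals, $(0,0),(0,1),(1,0),(0,2),(1,1),(2,0),\dots$. This is a bijection $\beta:\mathbb{N}\to\mathbb{N}\times\mathbb{N}$ such that the first coordinate of $\beta(j)$ is at most $j$. When $L_0\subset L_1\subset\cdots$ are nonzero Lie algebras of finite type built one after another, each is countable. As soon as $L_i$ is built, list its nonzero homogeneous elements as $z_{i,0},z_{i,1},\dots$, and put $z_j:=z_{\beta(j)}$. Then $z_j\in L_j$, and every nonzero homogeneous element of $\bigcup L_j$ is some $z_j$.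

**The construction.** Let $V_0=\mathbb{Q}x$ with $|x|=2$, $W_0=0$, $A_0=\mathbb{L}(V_0)$ and $L_0=H(A_0)=\mathbb{Q}x$. Given $A_j$ and $L_j=H(A_j)$, apply Lemma 6 to $z=z_j$ and $e=2j+4$. Call the new generators $a_j,w_j$, put $V_{j+1}=V_j\oplus\mathbb{Q}a_j$, $W_{j+1}=W_j\oplus\mathbb{Q}w_j$, and call the result $A_{j+1}$, with $dw_j=r_j=[\tilde z_j,[\tilde z_j,a_j]]$. The lemma says that its hypotheses persist. We have
$$|a_j|=2j+4,\qquad |w_j|=2|z_j|+2j+5 . \tag{6}$$
Let $V=\bigcup V_j$, $W=\bigcup W_j$, $A=\bigcup A_j=(\mathbb{L}(V\oplus W),d)$. By (6), $V$ and $W$ are of finite type. Homology commutes with directed unions and the maps $L_j\to L_{j+1}$ are injective, so $L:=H(A)=\bigcup L_j$. It is even. Since $L_j\to L_{j+1}$ is an isomorphism in degrees $<2j+4$, it is of finite type. Every nonzero homogeneous $z\in L$ is some $z_j$, so Lemma 6 yields: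

$$\begin{gathered}\text{for every nonzero homogeneous }z\in L\text{ there is a homogeneous }a\in L,\ |a|>0,\\ \text{such that }c=[z,a]\ne0\ \text{ and }\ [z,c]=0.\end{gathered}\tag{7}$$

## 9. The cell complex with homotopy Lie algebra $L$

**Step 1: build $S$.** We realize the generators $V$ by spheres and $W$ by cells. Let $T=S^3\vee\bigvee_jS^{2j+5}$, so $L_T=\mathbb{L}(V)$. The element $r_j\in\mathbb{L}(V)=\pi_*(\Omega T)\otimes\mathbb{Q}$ has degree $|w_j|-1$. A nonzero integer multiple of it is represented by a map $f_j:S^{|w_j|}\to T$, which we take cellular. Replace $w_j$ by the corresponding multiple, so that $dw_j$ is exactly the class of $f_j$; this does not change the isomorphism type of $A$. Let $S$ be the cofibre of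
$$f=(f_j):\bigvee_jS^{|w_j|}\to T .$$
It is simply connected. Its cells have dimensions $0$, $3$, $2j+5$ and $2|z_j|+2j+6$, so there are finitely many in each dimension.

**Step 2: bound the category from above.** Attaching a cone raises the category by at most one, so $\operatorname{cat}(S)\le\operatorname{cat}(T)+1\le2$.

**Step 3: identify $L_S$ with $L$.** This is the cell-attachment theorem for Lie models [FHT, §24(d)], and here is why it holds. By Quillen's theorem the rational homotopy theory of simply connected spaces is equivalent to the homotopy theory of dgls concentrated in positive degrees, and homotopy pushouts correspond to homotopy pushouts. The map $f$ is modelled by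
$$(\mathbb{L}(s^{-1}W),0)\to(\mathbb{L}(V),0),\qquad s^{-1}w_j\mapsto dw_j .$$
The cofibre of $f$ is the homotopy pushout of $T\leftarrow\bigvee S^{|w_j|}\to\ast$. To compute it, replace the map to the point by the cofibration $\mathbb{L}(s^{-1}W)\to(\mathbb{L}(s^{-1}W\oplus W),\ dw=s^{-1}w)$. The target is acyclic by Lemma 4, since $s^{-1}W\oplus W$ is an acyclic complex. The pushout is $(\mathbb{L}(V\oplus W),d)=A$. So $A$ is a Lie model of $S$, and $L_S\cong H(A)=L$ as graded Lie algebras.

**Step 4: bound $\operatorname{cat}_0(S)$ from below.** Since $L\ne0$, (7) provides commuting $z,c\in L_S$, nonzero, of even degrees with $|c|>|z|$, hence independent. Lemma 2 gives $\operatorname{cat}_0(S)\ge2$. Thus $2\le\operatorname{cat}_0(S)\le\operatorname{cat}(S)\le2$.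

**Step 5: treat an arbitrary fibre.** Let $S_F\to S\to S_B$ be admissible with $\operatorname{cat}_0(S_F)\ge1$. By Lemma 1, $L_{S_F}$ is a nonzero ideal of $L$. Pick $0\ne z\in L_{S_F}$ homogeneous and $a,c$ as in (7). Then $c=[z,a]\in L_{S_F}$ because $L_{S_F}$ is an ideal. So $z,c\in L_{S_F}$ are nonzero, of different even degrees, and commute. By Lemma 2, $\operatorname{cat}_0(S_F)\ge2$, and by (1), $\operatorname{cat}_0(S_F)\le2$. Hence $\operatorname{cat}_0(S_F)=2$ for every such fibration. This proves Theorem A: the conjecture is false.

## 10. Amalgamating Lie algebras without raising homological dimension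

Now fix $m\ge2$. A commuting pair detects only $\operatorname{cat}_0\ge2$. For Theorem B we want every nonzero ideal to contain a product of $m$ free Lie algebras, the homotopy Lie algebra of a product of $m$ wedges of spheres, which has cup length $m$. At the same time $\operatorname{cat}_0(S)$ must stay $\le m$. We shall guarantee this by keeping $H_n(L)=0$ for $n>m$. Products of free Lie algebras will be glued in along a single element, and the next lemma controls homology under such gluing.

**Lemma 7.** Let $A,B$ be nonzero even Lie algebras of finite type, and let $C$ be a common Lie subalgebra which is $0$ or $\mathbb{Q}z$ with $z\ne0$ homogeneous. Let $L'=A\amalg_CB$. Then $A\to L'$ and $B\to L'$ are injective. If $H_n(A)=H_n(B)=0$ for all $n>m$, then $H_n(L')=0$ for all $n>m$.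

*Proof.* Since $U$ is a left adjoint, $R:=UL'=UA\amalg_{UC}UB$, the pushout of algebras.

**Step 1: injectivity.** We produce an $R$-module on which $UA$ and $UB$ act faithfully. Forget gradings. By (PBW) and finite type, the left $UC$-modules $(UA)^{(\mathbb{N})}$ and $(UB)^{(\mathbb{N})}$ (infinite direct sums) are both free of countably infinite rank. Choose a $UC$-isomorphism between them and use it to transport the $UA$-action to $X=(UB)^{(\mathbb{N})}$. Then $X$ is a $UB$-module and a $UA$-module with the same underlying $UC$-structure, hence an $R$-module. Both $UA$ and $UB$ act faithfully on it. So $UA\to R$ and $UB\to R$ are injective, and therefore $A,B\subset L'$. By (PBW), $R$ is free as a right module over $UA$, $UB$ and $UC$.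

**Step 2: an exact sequence for augmentation ideals.** This is what turns the pushout into homology. Write $I(\cdot)$ for augmentation ideals, $IR=I(R)$, and $\varepsilon$ for augmentations. For a left $R$-module $X$, call $D:R\to X$ a derivation if $D(rs)=rD(s)+\varepsilon(s)D(r)$. If $\varphi\in\mathrm{Hom}_R(IR,X)$, then $D(r)=\varphi(r-\varepsilon(r))$ is a derivation, because
$$rs-\varepsilon(r)\varepsilon(s)=r(s-\varepsilon(s))+\varepsilon(s)(r-\varepsilon(r)).$$
Conversely a derivation kills $1$ and restricts to an $R$-linear map on $IR$. So $\mathrm{Hom}_R(IR,X)$ is the set of derivations $R\to X$. Derivations correspond to algebra maps of the form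
$$r\mapsto\begin{pmatrix}r&D(r)\\0&\varepsilon(r)\end{pmatrix}$$
into the algebra of matrices with entries in $R$, $X$, $0$, $\mathbb{Q}$. By the universal property of the pushout $R$, these are the pairs of derivations $UA\to X$, $UB\to X$ that agree on $UC$. In the same way derivations $UA\to X$ are $\mathrm{Hom}_{UA}(I(UA),X)=\mathrm{Hom}_R(R\otimes_{UA}I(UA),X)$, and similarly for $B$ and $C$. All this is natural in $X$, so $IR$ is the pushout of $R\otimes_{UA}I(UA)$ and $R\otimes_{UB}I(UB)$ along $R\otimes_{UC}I(UC)$. That is,
$$0\to R\otimes_{UC}I(UC)\to R\otimes_{UA}I(UA)\oplus R\otimes_{UB}I(UB)\to IR\to0 \tag{8}$$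
is exact, except possibly at the left. It is exact there too: the composite $R\otimes_{UC}I(UC)\to R\otimes_{UA}I(UA)\to R\otimes_{UA}UA=R$ equals $R\otimes_{UC}I(UC)\to R\otimes_{UC}UC=R$, which is injective because $R$ is flat over $UC$.

**Step 3: pass to Tor.** Let $k\ge1$. Since $R$ is free as a right $UA$-module, inducing a projective resolution from $UA$ to $R$ gives
$$\mathrm{Tor}^R_k(\mathbb{Q},R\otimes_{UA}I(UA))=\mathrm{Tor}^{UA}_k(\mathbb{Q},I(UA))=H_{k+1}(A),$$
the last equality by dimension shift along $0\to I(UA)\to UA\to\mathbb{Q}\to0$. The same holds for $B$ and $C$, and $\mathrm{Tor}^R_k(\mathbb{Q},IR)=H_{k+1}(L')$. For $n\ge3$ the long exact sequence of (8) therefore contains the exact piece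
$$H_n(A)\oplus H_n(B)\to H_n(L')\to H_{n-1}(C).$$
If $n>m$, then $n\ge3$ because $m\ge2$, the left term vanishes by hypothesis, and $H_{n-1}(C)=0$ because $H_k(C)=0$ for $k\ge2$. So $H_n(L')=0$. $\square$

## 11. Putting $m$ commuting free Lie algebras into every ideal

**The construction.** Let $L_0=\mathbb{Q}x$, $|x|=2$. Suppose that $L_j\ne0$ is even and finitely generated with $H_n(L_j)=0$ for $n>m$. This holds for $L_0$. Let $z=z_j\in L_j$ be given by the bookkeeping and let $e=2j+4$. Form $L_j\amalg\mathbb{L}(a)$ with $|a|=e$. By Lemma 5 the element $z':=[z,a]=z\otimes a$ is nonzero. Let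
$$G=\prod_{i=1}^m\mathbb{L}(y_i,b_i),\quad |y_i|=|z'|,\ |b_i|=e,\qquad \zeta=\sum_iy_i\in G,\qquad L_{j+1}=(L_j\amalg\mathbb{L}(a))\amalg_{z'=\zeta}G .$$

We check that the hypotheses persist. The algebra $U\mathbb{L}(y_i,b_i)$ is a tensor algebra, so the resolution in Step 2 of Lemma 2 shows that $\mathbb{L}(y_i,b_i)$ has homology only in degrees $0$ and $1$. By the Künneth formula $H_n(G)=0$ for $n>m$. Apply Lemma 7 first to $L_j$ and $\mathbb{L}(a)=\mathbb{Q}a$ with $C=0$, then to $L_j\amalg\mathbb{L}(a)$ and $G$ with $C=\mathbb{Q}z'\cong\mathbb{Q}\zeta$. We get $L_j\subset L_{j+1}\supset G$ and $H_n(L_{j+1})=0$ for $n>m$. Moreover $L_{j+1}$ is finitely generated by elements of positive even degree, so it is even and of finite type.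

All new generators have degree $\ge e=2j+4$, so $L_j$ and $L_{j+1}$ agree in degrees $<2j+4$. Hence $L=\bigcup L_j$ is even and of finite type. Since Tor commutes with directed unions,
$$H_n(L)=0\quad\text{for }n>m. \tag{9}$$

**Lemma 8.** Every nonzero ideal $I$ of $L$ contains a subalgebra $K=K_1\times\dots\times K_m$ with $K_i=\mathbb{L}(p_i,q_i)$ free on two generators of even degree.

*Proof.* Take a nonzero homogeneous element of $I$. By the bookkeeping it is $z=z_j$ for some $j$. In the notation above $z'=[z,a]\in I$, and $z'=\sum_ky_k$ in $L_{j+1}$. Since $[y_k,b_i]=0$ for $k\ne i$, bracketing with $b_i$ isolates the $i$-th factor: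
$$p_i:=[z',b_i]=[y_i,b_i]\in I,\qquad q_i:=[p_i,b_i]\in I .$$
So $p_i=-\mathrm{ad}(b_i)y_i$ and $q_i=\mathrm{ad}(b_i)^2y_i$. By (4) these are, up to sign, part of a free basis of a free subalgebra of $\mathbb{L}(y_i,b_i)$, and they freely generate some $K_i\subset\mathbb{L}(y_i,b_i)$. The $K_i$ lie in different factors of $G\subset L$, so together they generate their product, and this product lies in $I$. $\square$

## 12. The space with model $C^*(L)$, and $\operatorname{cat}_0(S)\le m$

**Definition (Chevalley–Eilenberg cochains).** For $L$ even of finite type, $C^*(L)=(\Lambda Z,d)$, where $Z^n$ is dual to $L_{n-1}$ and $d:Z\to\Lambda^2Z$ is dual to the bracket.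

For example, if $L$ has basis $x,a,c$ in degrees $2,4,6$ with $[x,a]=c$ the only nonzero bracket, then $C^*(L)=\Lambda(\xi,\alpha,\gamma)$ with degrees $3,5,7$, $d\xi=d\alpha=0$ and $d\gamma=\pm\xi\alpha$. In general $d\Lambda^nZ\subset\Lambda^{n+1}Z$, and the cohomology in word length $n$ is dual to $H_n(L)$.

For our $L$, which is of finite type in degrees $\ge2$, $C^*(L)$ is a minimal Sullivan algebra of finite type with $Z=Z^{\ge3}$ and $dZ^n\subset\Lambda Z^{<n}$.

**Step 1: realize $C^*(L)$ in the given class.** We build a Postnikov tower with integral $k$-invariants. Inductively let $X_{n-1}$ be simply connected with finitely generated homotopy groups that vanish above degree $n-1$, and with minimal model $\Lambda Z^{<n}$. We have $H^{n+1}(X_{n-1};\mathbb{Q})=H^{n+1}(X_{n-1};\mathbb{Z})\otimes\mathbb{Q}$. So after multiplying the elements of a suitable basis of $Z^n$ by nonzero integers, their classes $[dz]$ come from integral classes. Let $X_n\to X_{n-1}$ be the principal fibration with fibre $K(\mathbb{Z}^{\dim Z^n},n)$ and these $k$-invariants. Its minimal model is $\Lambda Z^{<n}\otimes\Lambda Z^n$. Let $S$ be a CW approximation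 of the inverse limit of the tower. It is simply connected with finitely generated homotopy groups, so it may be taken with finitely many cells in each dimension, and its minimal model is $\Lambda Z$. The homotopy Lie algebra is read off from the quadratic part of $d$ [FHT, Theorem 21.6], so $L_S\cong L$.

**Step 2: an acyclic ideal.** We use (9) to truncate $\Lambda Z$ at word length $m$. Let $D\subset\Lambda^mZ$ be a graded complement of $\ker d|_{\Lambda^mZ}$ and let $J=D\oplus\Lambda^{>m}Z$. It is an ideal, and it is $d$-stable because $dD\subset\Lambda^{m+1}Z$. It is acyclic. Indeed $d$ raises word length by exactly one, so the word-length components of a cocycle are cocycles. The component in $D$ is zero because $d$ is injective on $D$. By (9) the cohomology of $\Lambda Z$ vanishes in word lengths $>m$, so a cocycle in $\Lambda^{m+1}Z$ lies in $d(\Lambda^mZ)=dD$, and a cocycle in $\Lambda^{n+1}Z$ with $n>m$ lies in $d(\Lambda^nZ)$, with $\Lambda^nZ\subset J$. Hence $\pi:\Lambda Z\to\Lambda Z/J$ is a surjective quasi-isomorphism, and it factors through $\Lambda Z/\Lambda^{>m}Z$.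

**Step 3: a retraction.** We use the Félix–Halperin characterization: let $\Lambda Z\to\Lambda Z\otimes\Lambda Q\xrightarrow{\simeq}\Lambda Z/\Lambda^{>m}Z$ be a relative Sullivan model of the projection; then $\operatorname{cat}_0(S)\le m$ if and only if there is a morphism $\Lambda Z\otimes\Lambda Q\to\Lambda Z$ that is the identity on $\Lambda Z$. The composite $\Lambda Z\otimes\Lambda Q\to\Lambda Z/\Lambda^{>m}Z\to\Lambda Z/J$ restricts to $\pi$ on $\Lambda Z$. Since $\pi$ is a surjective quasi-isomorphism and $\Lambda Z\to\Lambda Z\otimes\Lambda Q$ is a relative Sullivan algebra, the lifting lemma gives a lift of the composite through $\pi$ that extends the identity of $\Lambda Z$. This is the required retraction. So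
$$\operatorname{cat}_0(S)\le m. \tag{10}$$

## 13. A subalgebra of $L_{S_F}$ need not come from a map to $S_F$

Let $S_F\to S\to S_B$ be admissible with $L_{S_F}\ne0$. By Lemma 8 the ideal $L_{S_F}$ contains $K=\prod\mathbb{L}(p_i,q_i)$, the homotopy Lie algebra of a product $N$ of $m$ wedges of two spheres. If the inclusion $K\subset L_{S_F}$ were induced by a map $N\to(S_F)_{\mathbb{Q}}$, the mapping theorem would give $\operatorname{cat}_0(S_F)\ge\operatorname{cat}_0(N)\ge m$ at once. A map $N\to S_{\mathbb{Q}}$ does exist, because the model of $S$ is $C^*(L)$. But the differential in the model of $S_F$ need not be purely quadratic, and then a map to the fibre can fail to exist.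

Here is an example of this failure. Consider the minimal Sullivan algebra
$$\Lambda(a,b,c,t,e),\quad |a|=|b|=|c|=3,\ |t|=6,\ |e|=8,\qquad da=db=dc=dt=0,\ de=at .$$
It is the model of $S=K(\mathbb{Z},3)^2\times E$, where $E$ is the fibre of $at:K(\mathbb{Z},3)\times K(\mathbb{Z},6)\to K(\mathbb{Z},9)$. Its differential is quadratic. The class $t-bc$ defines a map $p:S\to K(\mathbb{Z},6)$ that is onto on homotopy. In the fibre $t$ becomes $bc$, so the fibre has model $\Lambda(a,b,c,e)$ with $de=abc$. The ideal $L_{S_F}$ contains the abelian subalgebra dual to $a,b,c$, which is $L_{S^3\times S^3\times S^3}$. But no map $S^3\times S^3\times S^3\to(S_F)_{\mathbb{Q}}$ induces this inclusion: it would pull $abc$ back to a nonzero class, while $abc=de$ is zero in $H^*(S_F;\mathbb{Q})$. The map $\nu:S^3\times S^3\times S^3\to S_{\mathbb{Q}}$ given by $t,e\mapsto0$ exists, but $p_{\mathbb{Q}}\nu$ represents $-bc\ne0$. It is zero on homotopy groups without being null-homotopic. (Here $\operatorname{cat}_0(S)=\infty$, since all powers of $t$ are nonzero in cohomology; the example illustrates only the realization problem.)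

So the task is this: given $g:N\to B$ that vanishes on homotopy groups, with $N$ a product of wedges of spheres, precompose with a map $h:N'\to N$, with $N'$ of the same form, so that $gh$ is null-homotopic while $h$ is still injective on rational homotopy. The obstruction lives on smash products of factors. Maps with null-homotopic suspension become null-homotopic there, and Whitehead products are such maps. This is why each $K_i$ has two generators. On a single odd sphere a map from an odd sphere that is injective on rational homotopy has nonzero degree, so its suspension is not null.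

## 14. Vanishing on homotopy groups made into null-homotopy

**Lemma 9.** For $0\le k\le m-1$ let $N^{(k)}=\prod_{i=1}^mN^{(k)}_i$, each $N^{(k)}_i$ a wedge of two odd-dimensional spheres of dimension $\ge3$. For $1\le k\le m-1$ let $h^{(k)}=\prod_ih^{(k)}_i:N^{(k)}\to N^{(k-1)}$ with pointed maps $h^{(k)}_i$ such that $\Sigma h^{(k)}_i\simeq\ast$. If $B$ is simply connected and $g:N^{(0)}\to B$ induces $0$ on $\pi_*$, then $g\circ h^{(1)}\circ\cdots\circ h^{(m-1)}\simeq\ast$.

*Proof.* For $N=\prod N_i$ let $F_kN\subset N$ be the set of points with at most $k$ coordinates different from the base point. Put $g_k=g\,h^{(1)}\cdots h^{(k)}$. We show by induction on $k$ that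
$$g_k|_{F_{k+1}N^{(k)}}\simeq\ast . \tag{11}$$
The case $k=m-1$ is the claim, since $F_mN=N$.

**Step 1: the start $k=0$.** The space $F_1N^{(0)}=\bigvee_iN_i^{(0)}$ is a wedge of spheres, and $g$ is null on each of them because $\pi_*(g)=0$.

**Step 2: reduce to smash products.** Let $1\le k\le m-1$. By induction $g_{k-1}|_{F_kN^{(k-1)}}\simeq\ast$. By the homotopy extension property, $g_{k-1}|_{F_{k+1}N^{(k-1)}}$ is homotopic to a map that is constant on $F_kN^{(k-1)}$. So it factors up to homotopy through
$$F_{k+1}N^{(k-1)}/F_kN^{(k-1)}=\bigvee_{|T|=k+1}\ \bigwedge_{i\in T}N^{(k-1)}_i ,$$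
where $T$ runs over subsets of $\{1,\dots,m\}$. Since $h^{(k)}$ is a product of pointed maps, it preserves the filtration $F_\bullet$. Hence $g_k|_{F_{k+1}N^{(k)}}$ factors up to homotopy through
$$\bigvee_T\bigwedge_{i\in T}h^{(k)}_i:\ \bigvee_T\bigwedge_{i\in T}N^{(k)}_i\to\bigvee_T\bigwedge_{i\in T}N^{(k-1)}_i .$$

**Step 3: the smash products of the $h_i^{(k)}$ are null.** Here the hypothesis on suspensions enters. Fix $T$, so $|T|=k+1\ge2$, and choose $i_0\in T$. Applying the maps $h^{(k)}_i$, $i\ne i_0$, first, we see that $\bigwedge_{i\in T}h^{(k)}_i$ factors through $1_X\wedge h^{(k)}_{i_0}$ with $X=\bigwedge_{i\in T\setminus\{i_0\}}N^{(k-1)}_i$. This $X$ is a smash product of at least one wedge of spheres of positive dimension, so $X=\Sigma X'$ for some $X'$, and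
$$1_X\wedge h^{(k)}_{i_0}=1_{X'}\wedge\Sigma h^{(k)}_{i_0}\simeq\ast .$$
So the map in Step 2 is null, and (11) holds for $k$. $\square$

## 15. Every nontrivial fibre has rational category $m$

We complete the proof of Theorem B for the space $S$ of Section 12. Let $S_F\to S\xrightarrow{p}S_B$ be admissible with $\operatorname{cat}_0(S_F)\ge1$.

**Step 1: map a product of wedges into $S_{\mathbb{Q}}$.** By Lemmas 1 and 8 the ideal $L_{S_F}\subset L$ contains some $K=\prod_i\mathbb{L}(p_i,q_i)$. Let
$$N^{(0)}_i=S^{|p_i|+1}\vee S^{|q_i|+1},\qquad N^{(0)}=\prod_iN^{(0)}_i .$$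
We claim that $C^*(\mathbb{L}(p_i,q_i))$ is the minimal model of $N^{(0)}_i$. Its cohomology is dual to $H_*(\mathbb{L}(p_i,q_i))=\mathbb{Q}\oplus\langle p_i,q_i\rangle$, concentrated in word lengths $\le1$. In word length $1$ it consists of the cocycles, which are the functionals on $\mathbb{L}(p_i,q_i)$ that vanish on brackets. Project away word lengths $\ge2$. The quotient is $\mathbb{Q}$ plus word length $1$, with zero differential and zero products. Then restrict functionals to $\langle p_i,q_i\rangle$. This is a morphism of algebras onto $H^*(N^{(0)}_i;\mathbb{Q})$. It is a quasi-isomorphism because restriction is an isomorphism on functionals that vanish on brackets. Wedges of spheres are formal, so the claim follows, and $C^*(K)=\bigotimes_iC^*(\mathbb{L}(p_i,q_i))$ is the minimal model of $N^{(0)}$. The restriction $C^*(L)\to C^*(K)$ is realized by a map $\nu:N^{(0)}\to S_{\mathbb{Q}}$. On rational homotopy it is dual to the linear part, so it is injective with image $K\subset L$.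

**Step 2: the composite to the base vanishes on homotopy groups.** This puts us in the situation of Lemma 9. Let $g=p_{\mathbb{Q}}\circ\nu:N^{(0)}\to(S_B)_{\mathbb{Q}}$. The target has rational homotopy groups, so $\pi_*(g)$ factors through $\pi_*(N^{(0)})\otimes\mathbb{Q}$. Since $K\subset L_{S_F}=\ker(L_S\to L_{S_B})$, it is zero.

**Step 3: choose the maps $h^{(k)}$.** They must have null suspension and be injective on rational homotopy. Given $N^{(k-1)}_i$, a wedge of two odd spheres of dimension $\ge3$ with inclusions $\iota,\kappa$, let $N^{(k)}_i$ be the wedge of two spheres mapped to $N^{(k-1)}_i$ by the Whitehead products $[\iota,\kappa]$ and $[\iota,[\iota,\kappa]]$, and call this map $h^{(k)}_i$. If $\iota,\kappa$ correspond to $p,q$ of even degree, the new spheres have dimensions $|p|+|q|+1$ and $2|p|+|q|+1$, again odd and $\ge3$. Suspensions of Whitehead products are trivial, so $\Sigma h^{(k)}_i\simeq\ast$. On homotopy Lie algebras $h^{(k)}_i$ sends the two free generators, up to sign, to $\mathrm{ad}(p)q$ and $\mathrm{ad}(p)^2q$ in $\mathbb{L}(p,q)=L_{N^{(k-1)}_i}$. By (4) these freely generate a free subalgebra, so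 $h^{(k)}_i$ is injective on rational homotopy, and so is the product $h^{(k)}$.

**Step 4: lift to the fibre.** Put $N'=N^{(m-1)}$ and $h=h^{(1)}\cdots h^{(m-1)}:N'\to N^{(0)}$. By Lemma 9, $p_{\mathbb{Q}}\circ\nu\circ h=g\circ h$ is null-homotopic. So $\nu h$ lifts up to homotopy to a map $\lambda$ from $N'$ to the homotopy fibre of $p_{\mathbb{Q}}$. This fibre is simply connected because $p_\#$ is surjective, and it is $(S_F)_{\mathbb{Q}}$. Since $\nu h$ is injective on rational homotopy, so is $\lambda$.

**Step 5: compare categories.** The mapping theorem applied to $\lambda$ gives $\operatorname{cat}_0(S_F)\ge\operatorname{cat}_0(N')$. The space $N'$ is a product of $m$ wedges of spheres; the product of one positive-degree class from each factor is nonzero by the Künneth formula, so its rational cup length is at least $m$. Hence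
$$\operatorname{cat}_0(S_F)\ge\operatorname{cat}_0(N')\ge m. \tag{12}$$

**Step 6: determine $\operatorname{cat}_0(S)$ and finish.** The fibration $S\to S\to\ast$ is admissible, with $S_F=S$. Since $L\ne0$, $S$ is not rationally contractible, so $\operatorname{cat}_0(S)\ge1$ and (12) applies: $\operatorname{cat}_0(S)\ge m$. With (10), $\operatorname{cat}_0(S)=m$. For an arbitrary admissible fibration with $\operatorname{cat}_0(S_F)\ge1$, (12) and (1) give $m\le\operatorname{cat}_0(S_F)\le\operatorname{cat}_0(S)=m$. This proves Theorem B.
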